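\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The shaping loss of the single-letter region\\ for the doubly-dirty Gaussian multiple access channel}


\begin{abstract}
In the doubly-dirty Gaussian multiple access channel each of two encoders knows one of two strong interference signals. With equal powers $P$ and noise variance $N$, lattice codes reach the rate $\frac12\log_2(P/N)$. A one-dimensional modulo choice in Jafar's single-letter inner bound loses the shaping gain $\frac12\log_2\frac{2\pi e}{12}\approx0.2546$ bit at high signal-to-noise ratio. It was conjectured that no choice of auxiliary variables in this bound avoids that loss. We disprove the conjecture and find the exact loss of the single-letter bound in the limit of strong interference and high signal-to-noise ratio. It equals $\log_2(1/\kappa)\approx0.168$ bit, where $\kappa=\sqrt{\pi/2}\,\max_{c>0}\operatorname{erf}(c)^2/c$.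 This value is achieved by a modulo scheme with a truncated Gaussian input on a cell longer than $\sqrt{12P}$. The matching converse holds for arbitrary auxiliary variables and for unequal powers.
\end{abstract}

\section{The question and the answer}

\subsection{Channel, region, conjecture}
Consider the channel
\begin{equation}\label{channel}
Y=X_1+X_2+S_1+S_2+Z,\qquad S_i\sim\mathcal N(0,Q_i),\quad Z\sim\mathcal N(0,N),
\end{equation}
where $S_1,S_2$ are i.i.d.\ in time and $S_1,S_2,Z$ are independent. The interference $S_i$ is known in advance to encoder $i$, but not to the other encoder or to the receiver. The inputs obey power constraints $P_1,P_2$. We study \emph{strong interference}, $\min(Q_1,Q_2)\to\infty$. At any fixed scale each $S_i$ then looks nearly uniform, and neither encoder can cancel the part of the interference that it does not know.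

Jafar's single-letter inner bound, numbered (6) in \cite{lattice}, is the closure of the set of pairs $R_1,R_2\ge0$ with
\begin{equation}\label{region}
\begin{aligned}
R_1&\le I(U_1;Y\mid U_2)-I(U_1;S_1),\qquad R_2\le I(U_2;Y\mid U_1)-I(U_2;S_2),\\
R_1+R_2&\le I(U_1,U_2;Y)-I(U_1;S_1)-I(U_2;S_2)
\end{aligned}
\end{equation}
for some law $P_{S_1}P_{S_2}P_{U_1,X_1|S_1}P_{U_2,X_2|S_2}P_{Y|X_1,X_2,S_1,S_2}$ with $E[X_i^2]\le P_i$. The auxiliary $U_i$ may be any random variable. What matters is that the triples $(U_1,S_1,X_1)$, $(U_2,S_2,X_2)$ and $Z$ are independent. The term $I(U_i;S_i)$ is the price that encoder $i$ pays for correlating its codeword with the interference it knows.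

Let $R^*(P_1,P_2,N,Q_1,Q_2)$ be the supremum of $R_1+R_2$ over this region, and put
\[
\bar R(P_1,P_2,N)=\limsup_{\min(Q_1,Q_2)\to\infty}R^*(P_1,P_2,N,Q_1,Q_2),\qquad \bar R(P,N)=\bar R(P,P,N).
\]

For $\Delta>0$ let $[x]\bmod\Delta$ be the element of $[-\Delta/2,\Delta/2)$ congruent to $x$ modulo $\Delta\mathbb Z$. Take $P_1=P_2=P$. If both users reduce modulo a common high-dimensional lattice, with user~2 only helping, then user~1 reaches the rate $\frac12\log_2(P/N)$ whatever $Q_1,Q_2$ are \cite{lattice}. This scheme is multi-letter. Its one-dimensional version corresponds to a choice in \eqref{region}: with $\Delta=\sqrt{12P}$, take $U_1$ uniform on $[-\Delta/2,\Delta/2)$ and independent of $S_1$, $X_1=[U_1-S_1]\bmod\Delta$ and $X_2=[-S_2]\bmod\Delta$. Then $U_i=[X_i+S_i]\bmod\Delta$, so $U_2=0$; moreover $I(U_1;S_1)=0$, $X_1$ is uniform on the cell with $E[X_1^2]=P$, and $X_2$ is nearly uniform on it in strong interference. In that limit the resulting rate is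
\[
\tfrac12\log_2\tfrac PN-\tfrac12\log_2\tfrac{2\pi e}{12}+o(1)\qquad(P/N\to\infty).
\]
The gap is the shaping loss of an interval: a uniform density of variance $P$ has entropy $\frac12\log_2(12P)$, and a Gaussian one has $\frac12\log_2(2\pi eP)$. A scalar cell cannot be shaped into a ball, so it is natural to guess that a single-letter expression must lose at least this much. Indeed, the authors of \cite{lattice} write: ``We conjecture that this loss of the single-letter expression (6) is unavoidable at high SNR.'' In precise form the conjecture is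
\begin{equation}\label{conj}
\limsup_{P/N\to\infty}\Big[\bar R(P,N)-\tfrac12\log_2\tfrac PN\Big]\le-\tfrac12\log_2\tfrac{2\pi e}{12},
\end{equation}
where $\bar R$ is in bits. The limit in $(Q_1,Q_2)$ is thus taken first, at fixed $P,N$.

\subsection{Results}
From now on $\log$ is natural and rates are in nats, unless $\log_2$ is written. Put
\[
\kappa=\sqrt{\tfrac\pi2}\,\max_{c>0}\frac{\operatorname{erf}(c)^2}{c}\approx0.8901,
\]
and let $c^*\approx0.98994$ be the maximizer (it exists and is unique, by Lemma~\ref{tg}).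

\begin{theorem}\label{disproof}
Let $P_1=P_2=P$. Whenever the right side is nonnegative,
\[
R^*(P,P,N,Q_1,Q_2)\ge\tfrac12\log\tfrac PN+\log\kappa-\log\Big(1+\frac{4c^*\sqrt P}{\sqrt{2\pi\min(Q_1,Q_2)}}\Big).
\]
Hence $\bar R(P,N)\ge\frac12\log\frac PN+\log\kappa$ for all $P/N>\kappa^{-2}$. Since $\kappa>\sqrt{12/(2\pi e)}$, the inequality \eqref{conj} is false.
\end{theorem}

The second theorem says that this is the best possible, and treats all powers. Let $H_P(\Delta)$ be the maximum differential entropy of a density on $[-\Delta/2,\Delta/2]$ with second moment at most $P$, and let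
\[
\varepsilon(\mu)=(1+\mu)\log(1+\mu)-\mu\log\mu+\mu\log2\quad(\mu>0),\qquad\varepsilon(0)=0.
\]
The function $\varepsilon$ is continuous at $0$ and increasing, because $\varepsilon'(\mu)=\log\frac{2(1+\mu)}\mu>0$.

\begin{theorem}\label{exact}
For fixed $P_1,P_2>0$,
\[
\lim_{N\to0}\Big[\bar R(P_1,P_2,N)+\tfrac12\log(2\pi eN)\Big]=V(P_1,P_2):=\max_{\Delta>0}\big[H_{P_1}(\Delta)+H_{P_2}(\Delta)-\log\Delta\big].
\]
If $P_1=P_2=P$, then $V=\frac12\log(2\pi eP)+\log\kappa$, and with $\nu=N/P<\kappa^2$,
\[
\tfrac12\log\tfrac PN+\log\kappa\le\bar R(P,N)\le\tfrac12\log\tfrac PN+\log\kappa+\log\big(\sqrt{1+\nu}+\tfrac12\nu^{1/4}\big)+\varepsilon(\nu^{1/4}).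
\]
\end{theorem}

\begin{corollary}\label{answer}
In bits, $\displaystyle\lim_{P/N\to\infty}\big[\bar R(P,N)-\tfrac12\log_2\tfrac PN\big]=\log_2\kappa\approx-0.168$, whereas $-\frac12\log_2\frac{2\pi e}{12}\approx-0.2546$.
\end{corollary}

So about $0.087$ bit of the conjectured loss can be recovered, and the rest cannot: $\log_2\kappa<0$, so the single-letter region is strictly worse than lattices at high SNR. The conjecture was right that there is a loss and wrong about its size.

Section~\ref{sec:ach} proves Theorem~\ref{disproof}; a short computation by hand there already refutes \eqref{conj}. Section~\ref{sec:heur} explains which quantities a converse has to control. Sections~\ref{sec:tools} and~\ref{sec:conv} prove the converse, Section~\ref{sec:match} matches it with the achievable rate, and Section~\ref{sec:cons} collects consequences.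

\section{Modulo schemes with a longer cell}\label{sec:ach}

\subsection{The rate of a modulo scheme}
The scheme above insists on $I(U_i;S_i)=0$. Then $X_i=[U_i-S_i]\bmod\Delta$ with $U_i$ independent of $S_i$, so in strong interference $X_i$ is nearly uniform on the cell, and the power constraint forces $\Delta\le\sqrt{12P}$ in the limit. We drop this restriction, keep $U_i=[X_i+S_i]\bmod\Delta$, and let $X_i$ be any input on the cell, independent of $S_i$.

\begin{proposition}\label{ach}
Let $\Delta>0$. Let $X_1,X_2$ be independent of each other and of $(S_1,S_2,Z)$, with densities supported on $[-\Delta/2,\Delta/2)$, finite differential entropies and $E[X_i^2]\le P_i$. Put $\delta=\log\big(1+\Delta/\sqrt{2\pi\min(Q_1,Q_2)}\big)$ and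
\[
R=h(X_1)+h(X_2)-\log\Delta-h(Z)-\delta .
\]
If $R\ge0$, every pair $R_1,R_2\ge0$ with $R_1+R_2\le R$ lies in the region \eqref{region}.
\end{proposition}

\begin{proof}
Take $U_i=[X_i+S_i]\bmod\Delta$; the law has the required product form.

\emph{Cost.} Given $S_i=s$, the variable $U_i$ is $X_i$ shifted on the circle $\mathbb R/\Delta\mathbb Z$, so $h(U_i|S_i)=h(X_i)$ and $I(U_i;S_i)=h(U_i)-h(X_i)\le\log\Delta-h(X_i)$.

\emph{The interference modulo $\Delta$ is nearly uniform.} Let $f$ be the density of $S_i$. The density of $[S_i]\bmod\Delta$ at $x$ is $\sum_kf(x_k)$ with $x_k=x+k\Delta$. Choose $j$ with $x_j\le0<x_{j+1}$. As $f$ increases on $(-\infty,0]$ and decreases on $[0,\infty)$, we have $\Delta f(x_k)\le\int_{x_k}^{x_{k+1}}f$ for $k<j$ and $\Delta f(x_k)\le\int_{x_{k-1}}^{x_k}f$ for $k>j+1$. The smaller of $\Delta f(x_j),\Delta f(x_{j+1})$ is at most $\int_{x_j}^{x_{j+1}}f$, and the larger is at most $\Delta f(0)$. Summing, $\Delta\sum_kf(x_k)\le1+\Delta/\sqrt{2\pi Q_i}\le e^\delta$. A density bounded by $e^\delta/\Delta$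 has entropy at least $\log\Delta-\delta$, so $h([S_i]\bmod\Delta)\ge\log\Delta-\delta$.

\emph{Information.} Put $\bar Y=[Y]\bmod\Delta=[U_1+U_2+Z]\bmod\Delta$. As $Z$ is independent of $(U_1,U_2)$, we get $h(\bar Y|U_1,U_2)=h([Z]\bmod\Delta)\le h(Z)$; the last step holds because $Z$ consists of $[Z]\bmod\Delta$ and a discrete variable. For $I(U_1;Y|U_2)$, condition on everything except $S_1$, that is, on $(X_1,X_2,S_2,Z)$, which determines $U_2$. Then $\bar Y$ is a circular shift of $[S_1]\bmod\Delta$, and so $h(\bar Y)\ge h(\bar Y|U_2)\ge h([S_1]\bmod\Delta)\ge\log\Delta-\delta$. Exchanging the users, $h(\bar Y|U_1)\ge\log\Delta-\delta$. By data processing, each of $I(U_1,U_2;Y)$, $I(U_1;Y|U_2)$ and $I(U_2;Y|U_1)$ is at least $\log\Delta-\delta-h(Z)$.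

Hence \eqref{region} contains all nonnegative pairs with $R_i\le h(X_i)-h(Z)-\delta$ for $i=1,2$ and $R_1+R_2\le R$. As $h(X_j)\le\log\Delta$, we have $R\le h(X_i)-h(Z)-\delta$, so for nonnegative pairs the sum constraint implies the other two.
\end{proof}

\subsection{The conjecture fails: a hand computation}
With equal powers, inputs of the same density, and $\delta\to0$, we want $2h(X)-\log\Delta=\log\Delta-2(\log\Delta-h(X))$ to be large. The uniform input on $\Delta=\sqrt{12P}$ gives $\frac12\log(12P)$, the conjectured value. On a longer cell the uniform input is too powerful and must be bent toward the center. The gain in $\log\Delta$ is of first order in the bending, but the entropy deficit $\log\Delta-h(X)$ is of second order.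

Concretely, let $p(x)=12x^2/\Delta^2-1$ and let $X$ have density $g(x)=\Delta^{-1}\big(1-\frac18p(x)\big)$ on the cell. Since $-1\le p\le2$, this is positive. The averages over the cell of $x^2$ and $x^4$ are $\Delta^2/12$ and $\Delta^4/80$, so those of $p$, $x^2p$ and $p^2$ are
\[
0,\qquad \Delta^2\big(\tfrac{12}{80}-\tfrac1{12}\big)=\tfrac{\Delta^2}{15},\qquad \tfrac{144}{80}-2+1=\tfrac45 .
\]
Thus $g$ is a density, $E[X^2]=\frac{\Delta^2}{12}-\frac{\Delta^2}{120}=\frac{3\Delta^2}{40}$, and $\Delta\int g^2=1+\frac1{64}\cdot\frac45=\frac{81}{80}$. By Jensen's inequality, $\log\Delta-h(X)=E\log(\Delta g(X))\le\log\big(\Delta\int g^2\big)\le\frac1{80}$. The power constraint is met with equality for $\Delta^2=\frac{40}3P$, and then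
\[
2h(X)-\log\Delta\ge\log\Delta-\tfrac1{40}=\tfrac12\log(12P)+\tfrac12\log\tfrac{10}9-\tfrac1{40}\ge\tfrac12\log(12P)+\tfrac1{40},
\]
because $\log\frac{10}9\ge\frac1{10}$. For large $P/N$ and large $\min(Q_1,Q_2)$ we have $R\ge0$ in Proposition~\ref{ach}. So the left side of \eqref{conj} exceeds the right side by at least $\frac1{40}\log_2e>0.036$ bit.

\subsection{The best input on a cell}
To make $2h(X)-\log\Delta$ as large as possible, maximize entropy on the cell under the power constraint. This leads to truncated Gaussians. For $\lambda,\Delta>0$ and $\beta\in(0,1)$ put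
\begin{gather*}
m_\lambda(\Delta)=\int_{-\Delta/2}^{\Delta/2}e^{-\lambda x^2}dx=\sqrt{\tfrac\pi\lambda}\,\operatorname{erf}\Big(\frac{\sqrt\lambda\,\Delta}2\Big),\qquad \rho(x)=\frac{xe^{-x^2/4}}{m_1(x)}\quad(x>0),\\
\Lambda_\beta(\lambda)=\sup_{\Delta>0}\big[\log m_\lambda(\Delta)-(1-\beta)\log\Delta\big].
\end{gather*}

\begin{lemma}\label{tg}
\begin{enumerate}
\item[(i)] $\rho$ is a decreasing continuous bijection of $(0,\infty)$ onto $(0,1)$, and $\rho^{-1}(1-\beta)\sim\sqrt{6\beta}$ as $\beta\to0$.
\item[(ii)] If $X$ has density $e^{-\lambda x^2}/m_\lambda(\Delta)$ on $[-\Delta/2,\Delta/2)$, then $2\lambda E[X^2]=1-\rho(\sqrt\lambda\,\Delta)$ and $h(X)=\log m_\lambda(\Delta)+\lambda E[X^2]$.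
\item[(iii)] The supremum $\Lambda_\beta(\lambda)$ is finite. It is attained exactly at the one $\Delta$ with $\rho(\sqrt\lambda\,\Delta)=1-\beta$.
\item[(iv)] For $p>0$ and $\lambda=\frac1{4p}$: $\ \frac12+2\Lambda_{1/2}(\lambda)=\frac12\log(2\pi ep)+\log\kappa$, and the supremum $\Lambda_{1/2}(\lambda)$ is attained at $\Delta=4c^*\sqrt p$, where $c^*$ is the unique maximizer of $\operatorname{erf}(c)^2/c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $y$ have density proportional to $e^{-y^2}$ on $[-x/2,x/2]$. Integrating by parts, $\int_{-x/2}^{x/2}y^2e^{-y^2}dy=-\frac x2e^{-x^2/4}+\frac12m_1(x)$, that is, $\rho(x)=1-2E[y^2]$. The moment $E[y^2]$ is continuous and strictly increasing in $x$, since enlarging the interval adds only larger values of $y^2$. It is asymptotic to $x^2/12$ as $x\to0$ and tends to $\frac12$ as $x\to\infty$. So $1-\rho(x)\sim x^2/6$ at $0$, and the claims follow.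

(ii) The first identity is the one above for $y=\sqrt\lambda X$. The second is $h(X)=-E\log\big(e^{-\lambda X^2}/m_\lambda(\Delta)\big)$.

(iii) The derivative of $\log m_\lambda(\Delta)$ with respect to $\log\Delta$ is $\Delta e^{-\lambda\Delta^2/4}/m_\lambda(\Delta)$. As $m_\lambda(\Delta)=\lambda^{-1/2}m_1(\sqrt\lambda\,\Delta)$, this equals $\rho(\sqrt\lambda\,\Delta)$. So the bracket has derivative $\rho(\sqrt\lambda\,\Delta)-(1-\beta)$ in $\log\Delta$. By (i) this decreases strictly from $\beta>0$ to $-(1-\beta)<0$.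

(iv) With $\Delta=2c/\sqrt\lambda=4c\sqrt p$ we have $\dfrac{m_\lambda(\Delta)^2}\Delta=\dfrac\pi{2\sqrt\lambda}\cdot\dfrac{\operatorname{erf}(c)^2}c=\pi\sqrt p\,\dfrac{\operatorname{erf}(c)^2}c$. By (iii) its maximizer $c=c^*$ exists and is unique, and $2\Lambda_{1/2}(\lambda)=\log\big(\pi\sqrt p\cdot\sqrt{2/\pi}\,\kappa\big)=\frac12\log(2\pi p)+\log\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{disproof}]
Let $\lambda=\frac1{4P}$ and $\Delta=4c^*\sqrt P$. By Lemma~\ref{tg}(iii),(iv), $\rho(\sqrt\lambda\,\Delta)=\frac12$. Let $X_1,X_2$ be i.i.d.\ with density $e^{-\lambda x^2}/m_\lambda(\Delta)$ on the cell. By (ii), $2\lambda E[X_i^2]=\frac12$, that is, $E[X_i^2]=P$. Again by (ii) and (iv),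
\[
2h(X_1)-\log\Delta=2\lambda P+2\big[\log m_\lambda(\Delta)-\tfrac12\log\Delta\big]=\tfrac12+2\Lambda_{1/2}(\lambda)=\tfrac12\log(2\pi eP)+\log\kappa .
\]
Subtract $h(Z)=\frac12\log(2\pi eN)$ and apply Proposition~\ref{ach}. If $P/N>\kappa^{-2}$, the bound is positive for large $\min(Q_1,Q_2)$, and letting $\min(Q_1,Q_2)\to\infty$ gives the second claim.

It remains to check $\kappa>\sqrt{12/(2\pi e)}$. The alternating series of $\operatorname{erf}$ gives
\[
\operatorname{erf}(1)>\tfrac2{\sqrt\pi}\big(1-\tfrac13+\tfrac1{10}-\tfrac1{42}+\tfrac1{216}-\tfrac1{1320}\big)>0.842 .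
\]
So $\kappa\ge\sqrt{\pi/2}\,\operatorname{erf}(1)^2>1.253\cdot0.708>0.88$, while $\sqrt{12/(2\pi e)}=\sqrt{6/(\pi e)}<0.839$.
\end{proof}

Numerically the best cell has length about $3.960\sqrt P$, compared with $\sqrt{12P}\approx3.464\sqrt P$.

\section{What a converse must control}\label{sec:heur}
Put
\[
T_i=X_i+S_i,\qquad \Phi=I(U_1,U_2;Y)-I(U_1;S_1)-I(U_2;S_2).
\]
Every pair in \eqref{region} has $R_1+R_2\le\Phi$ for some admissible law, or is a limit of such pairs. The rest of this section is heuristic, and nothing later depends on it.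

\emph{Two bounds.} The simplest bound, $I(U_1,U_2;Y)\le h(Y)-h(T_1+Z|U_1)$, is to be combined with $-I(U_1;S_1)=h(S_1|U_1)-h(S_1)$. This leaves $h(Y)-h(S_1)$, which does not vanish when $Q_2$ is comparable to $Q_1$ or larger. So we tell the receiver in which interval of a coarse grid $S_2$ lies. Let $L$ be the length of these intervals, with $\sqrt{P_i}\ll L\ll\sqrt{Q_i}$, and let $A_i$ be the index of the interval containing $S_i$. Section~\ref{sec:conv} shows, up to terms that vanish in strong interference,
\[
\Phi\le J_1-C_2,\qquad \Phi\le J_2-C_1,\qquad J_i=h(S_i|U_i)-h(T_i+Z|U_i),\quad C_i=I(U_i;S_i|A_i).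
\]

\emph{Their values on modulo schemes.} Suppose user $i$ uses a modulo scheme with its own cell length $\Delta_i$. Given $U_i=u$ and $A_i$, the point $T_i$ is one of about $L/\Delta_i$ points of $u+\Delta_i\mathbb Z$, nearly equally likely. Around each of them $S_i$ has the shape of the density of $-X_i$. So, given $(U_i,A_i)$, the entropy of $T_i$ is about $\log(L/\Delta_i)$ and that of $S_i$ is about $\log(L/\Delta_i)+h(X_i)$. If $\sqrt N\ll\Delta_i$, adding $Z$ to $T_i$ adds about $h(Z)$. The entropy of $A_i$ given $U_i$ enters both terms of $J_i$ and cancels, so that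
\[
J_i\approx h(X_i)-h(Z),\qquad C_i\approx\log\Delta_i-h(X_i).
\]
The bounds become $h(X_1)+h(X_2)-\log\Delta_2-h(Z)$ and $h(X_1)+h(X_2)-\log\Delta_1-h(Z)$. If $\Delta_1=\Delta_2$, both equal the rate of Proposition~\ref{ach} with $\delta=0$.

\emph{Why both are needed.} Take $P_1=P_2=P$. The first bound does not see $\Delta_1$. User~1 could let $\Delta_1\to\infty$ and use a Gaussian input, and user~2 could stay uniform on $\sqrt{12P}$; this gives $\frac12\log(P/N)$, no loss at all. To force a common cell, weight the bounds by $\alpha_1=\alpha$ and $\alpha_2=1-\alpha$. The result splits into one problem for each user,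
\[
\sum_i\big[h(X_i)-(1-\alpha_i)\log\Delta_i\big]-h(Z),\qquad h(X_i)-(1-\alpha_i)\log\Delta_i\le\lambda_iP_i+\Lambda_{\alpha_i}(\lambda_i),
\]
where the inequality is the Lagrangian form of entropy maximization on a cell. The weight $\alpha$ will be chosen so that both users prefer the same $\Delta$. For equal powers it is $\frac12$.

\emph{Arbitrary auxiliaries.} In general, given $U_i$, the point $T_i$ need not lie in a progression. After quantizing $T_i+Z$ at a scale $\eta$ with $\sqrt N\ll\eta\ll\sqrt{P_i}$, it is a random point $t_K$ of some list, with arbitrary probabilities $p_k$, and $S_i$ is within about $\sqrt{P_i}$ of it in mean square. Since $J_i$ enters with weight $\alpha_i$ and $C_i$ with weight $1-\alpha_i$, the quantity to bound is $h(S)-\alpha H(K)$, for $S$ in an interval of length $L$. In the modulo scheme with $X$ a truncated Gaussian it is about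
\[
\log\tfrac L\Delta+h(X)-\alpha\log\tfrac L\Delta=(1-\alpha)\log L+\lambda E[X^2]+\log m_\lambda(\Delta)-(1-\alpha)\log\Delta .
\]
Lemma~\ref{key} says that no list does better than the best $\Delta$ here.

\section{Two tools}\label{sec:tools}
Positions will be quantized, and we need the quantizations of two nearby numbers to agree up to little entropy. For a fixed grid this can fail, because a number may sit at a grid boundary. Therefore the grid is shifted at random.

\begin{lemma}\label{dither}
Let $\theta$ be uniform on $[0,\ell)$ and independent of the pair $(a,b)$ of real random variables with $E|a-b|<\infty$. Then $D=\lfloor\frac{a+\theta}\ell\rfloor-\lfloor\frac{b+\theta}\ell\rfloor$ satisfies $E|D|=E|a-b|/\ell$ and $H(D)\le\varepsilon(E|a-b|/\ell)$.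
\end{lemma}

\begin{proof}
For $u$ uniform on $[0,1)$ and real $y$, $E\lfloor y+u\rfloor=y$. Hence $E[D|a,b]=(a-b)/\ell$. As $D$ is $0$ or has the sign of $a-b$, $E[|D|\,|\,a,b]=|a-b|/\ell$. Put $\mu=E|D|$. Given $|D|$, the sign of $D$ carries at most $\log2$ nats, and only if $D\ne0$, an event of probability at most $\mu$. So $H(D)\le H(|D|)+\mu\log2$. A variable on $\{0,1,2,\dots\}$ with mean $\mu$ has entropy at most that of the geometric law, $(1+\mu)\log(1+\mu)-\mu\log\mu$.
\end{proof}

The next lemma is the heart of the converse. Recall Gibbs' inequality: $h(S)\le-E\log q(S)$ for every probability density $q$. We test $S$ against the density that the optimal picture suggests, which is Gaussian bumps at the points $t_k$, each cut off where another bump takes over.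

\begin{lemma}\label{key}
Let $\alpha\in(0,1)$ and $\lambda>0$. Let $S$ have a density supported in an interval $I$ of length $L$. Let $K$ be a discrete random variable, jointly distributed with $S$, with $H(K)<\infty$, and let the numbers $t_k\in\mathbb R$ satisfy $E(S-t_K)^2<\infty$. Then
\[
h(S)-\alpha H(K)\le\lambda E(S-t_K)^2+(1-\alpha)\log L+\Lambda_\alpha(\lambda).
\]
\end{lemma}

\begin{proof}
We may assume $h(S)>-\infty$. Let $p_k=\Pr(K=k)$, keep only $k$ with $p_k>0$, and put
\[
F(s)=\max_kp_k^\alpha e^{-\lambda(s-t_k)^2}\in(0,1].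
\]
The maximum is attained, since only finitely many $p_k^\alpha$ exceed a given positive number. Gibbs' inequality with $q=F/\int_IF$ on $I$ gives $h(S)\le\log\int_IF-E\log F(S)$. Since $F(S)\ge p_K^\alpha e^{-\lambda(S-t_K)^2}$,
\[
h(S)\le\log\int_IF+\alpha H(K)+\lambda E(S-t_K)^2 .
\]
It remains to show $\int_IF\le e^{\Lambda_\alpha(\lambda)}L^{1-\alpha}$. Partition $I$ into measurable sets $I_k$ on which the maximum is attained at $k$, breaking ties by an enumeration of the values of $K$. Among sets of a given measure, the interval centered at $t_k$ maximizes the integral of $e^{-\lambda(s-t_k)^2}$, so $\int_{I_k}e^{-\lambda(s-t_k)^2}ds\le m_\lambda(|I_k|)$, with $m_\lambda(0)=0$. By the definition of $\Lambda_\alpha$, $m_\lambda(\Delta)\le e^{\Lambda_\alpha(\lambda)}\Delta^{1-\alpha}$. H\"older's inequality with exponents $\frac1\alpha$ and $\frac1{1-\alpha}$ gives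
\[
\int_IF\le\sum_kp_k^\alpha m_\lambda(|I_k|)\le\Big(\sum_kp_k\Big)^\alpha\Big(\sum_km_\lambda(|I_k|)^{\frac1{1-\alpha}}\Big)^{1-\alpha}\le e^{\Lambda_\alpha(\lambda)}\Big(\sum_k|I_k|\Big)^{1-\alpha},
\]
and $\sum_k|I_k|=L$.
\end{proof}

\section{The converse}\label{sec:conv}
\begin{proposition}\label{conv}
Let $\alpha_1=\alpha\in(0,1)$, $\alpha_2=1-\alpha$, $\lambda_1,\lambda_2>0$, $\eta>0$ and $\hat P_i=(\sqrt{P_i+N}+\eta/2)^2$. Then
\begin{equation}\label{convbound}
\bar R(P_1,P_2,N)\le\sum_{i=1}^2\big[\lambda_i\hat P_i+\Lambda_{\alpha_i}(\lambda_i)\big]-h(Z)+\varepsilon(\sqrt N/\eta).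
\end{equation}
\end{proposition}

To prove this, fix the parameters, a length $L>0$ and an admissible law. We bound $\Phi$ uniformly over the law. Write $\|\cdot\|$ for the $L^2$ norm and $Q_{\min}=\min(Q_1,Q_2)$.

\subsection*{Finiteness}
Since $h(Y|U_1,U_2)\ge h(Y|U_1,U_2,X_1,X_2,S_1,S_2)=h(Z)$ and $Y$ has finite variance, $I(U_1,U_2;Y)<\infty$. If some $I(U_i;S_i)$ is infinite, the law contributes no rate pair. So let both be finite. Then $S_i$ has conditional densities given $U_i$, and $h(S_i|U_i)=h(S_i)-I(U_i;S_i)$ is finite. So is $h(T_i+Z|U_i)$: it is at least $h(Z)$, and $T_i+Z$ has finite variance. Integer variables with finite second moment have finite entropy, so all entropies below are finite and may be added and subtracted. Only conditional laws of real variables given the auxiliaries occur; these exist for arbitrary $U_i$.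

\subsection*{Step 1: two bounds on $\Phi$}
Let $A_i=\lfloor(S_i+\theta_i)/L\rfloor$, with $\theta_i\in[0,L)$ constant for now. As $U_1$ is independent of $(U_2,S_2)$, $I(U_1,U_2;A_2)=I(U_2;A_2)$. As $A_2$ is a function of $S_2$, $I(U_2;S_2)=I(U_2;A_2)+I(U_2;S_2|A_2)$. Hence
\[
I(U_1,U_2;Y)-I(U_2;S_2)\le I(U_1,U_2;Y,A_2)-I(U_2;S_2)=I(U_1,U_2;Y|A_2)-I(U_2;S_2|A_2).
\]
By independence of the two users, $h(Y|A_2,U_1,U_2)\ge h(Y|A_2,U_1,U_2,S_2,X_2)=h(T_1+Z|U_1)$. With $I(U_1;S_1)=h(S_1)-h(S_1|U_1)$ this gives
\[
\Phi\le\big[h(Y|A_2)-h(S_1)\big]+h(S_1|U_1)-h(T_1+Z|U_1)-I(U_2;S_2|A_2).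
\]
Given $A_2$, the part of $S_2$ left in $Y$ is bounded: $0\le S_2+\theta_2-LA_2<L$. So
\[
h(Y|A_2)\le h(Y-LA_2+\theta_2)\le\log\big(\sqrt{2\pi e}\,\|Y-LA_2+\theta_2\|\big),
\]
where the norm is at most $\sqrt{Q_1}+\sqrt{P_1}+\sqrt{P_2}+L+\sqrt N$. As $h(S_1)=\log(\sqrt{2\pi e}\sqrt{Q_1})$, the bracket is at most $\log\big(1+(\sqrt{P_1}+\sqrt{P_2}+L+\sqrt N)/\sqrt{Q_1}\big)$.

The same holds with the users exchanged. Add $\alpha$ times the first inequality and $1-\alpha$ times the second, and average over $\theta_1,\theta_2$ uniform on $[0,L)$ and independent of each other and of everything else. Collecting the terms of each user,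
\begin{gather}
\Phi\le G_1+G_2+\log\Big(1+\frac{\sqrt{P_1}+\sqrt{P_2}+L+\sqrt N}{\sqrt{Q_{\min}}}\Big),\label{split}\\
G_i=\alpha_i\big[h(S_i|U_i)-h(T_i+Z|U_i)\big]-(1-\alpha_i)I(U_i;S_i|A_i,\theta_i).\notag
\end{gather}

\subsection*{Step 2: one user}
Drop the index $i$ and write $\beta=\alpha_i$. We bring $G$ into the form of Lemma~\ref{key}. Let
\[
W=T+Z,\qquad B=\Big\lfloor\frac{W+\varphi}\eta\Big\rfloor,\qquad \hat T=\eta\big(B+\tfrac12\big)-\varphi,\qquad \Gamma=(U,\theta,\varphi),
\]
with $\varphi$ uniform on $[0,\eta)$ and independent of everything. Then $|W-\hat T|\le\eta/2$. Also $S-W=-(X+Z)$ and $E(X+Z)^2\le P+N$. Therefore $E(S-\hat T)^2\le\hat P$.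

(i) \emph{The output resolves $B$, and $h(Z)$ is left over.} As $B$ is a function of $(W,\varphi)$, we have $h(W|U)=H(B|U,\varphi)+h(W|B,U,\varphi)$. Since $Z$ is independent of $(U,\varphi,T)$,
\[
h(W|B,U,\varphi)\ge h(W|B,U,\varphi,T)=h(Z)-I(Z;B|U,\varphi,T)\ge h(Z)-H(B|\varphi,T).
\]
Here $H(B|\varphi,T)\le H\big(B-\lfloor(T+\varphi)/\eta\rfloor\big)\le\varepsilon(\sqrt N/\eta)$ by Lemma~\ref{dither}, as $E|W-T|=E|Z|\le\sqrt N$ and $\varepsilon$ is increasing. Since $\theta$ is independent of $(B,U,\varphi)$, $H(B|U,\varphi)=H(B|\Gamma)$, and so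
\[
h(W|U)\ge H(B|\Gamma)+h(Z)-\varepsilon(\sqrt N/\eta).
\]

(ii) \emph{Localization to a coarse interval is nearly free.} As $A$ is a function of $(S,\theta)$, $h(S|\Gamma)=h(S|\Gamma,A)+H(A|\Gamma)$. Also $H(B|\Gamma)=H(B|\Gamma,A)+I(A;B|\Gamma)$. Subtracting,
\[
h(S|\Gamma)-H(B|\Gamma)=h(S|\Gamma,A)-H(B|\Gamma,A)+H(A|B,\Gamma).
\]
Since $\hat T$ is a function of $(B,\varphi)$ and $\theta$ is independent of $(S,\hat T)$, Lemma~\ref{dither} gives
\[
H(A|B,\Gamma)\le H\big(A-\lfloor(\hat T+\theta)/L\rfloor\big)\le\varepsilon\big(\sqrt{\hat P}/L\big).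
\]

(iii) \emph{The interference is nearly uniform on coarse intervals.} As $\varphi$ is independent of $(S,U,\theta)$, we have $I(U;S|A,\theta)=h(S|A,\theta)-h(S|\Gamma,A)$. For fixed $\theta$ let $\tilde S=L(A+v)-\theta$ with $v$ uniform on $[0,1)$ and independent of $S$. Then $h(\tilde S)=H(A)+\log L$. As $S$ and $\tilde S$ lie in the same coarse interval, $|\tilde S-S|\le L$ and $\|\tilde S\|\le\sqrt Q+L$. So
\[
H(A)+\log L\le\log\big(\sqrt{2\pi e}\,(\sqrt Q+L)\big)=h(S)+\log(1+L/\sqrt Q).
\]
As $h(S|A)=h(S)-H(A)$ for fixed $\theta$, it follows that $h(S|A,\theta)\ge\log L-\log(1+L/\sqrt Q)$.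

Insert (i)--(iii) in the definition of $G$, with $h(S|U)=h(S|\Gamma)$. The term $h(S|\Gamma,A)$ appears with weight $\beta$ from (ii) and with weight $1-\beta$ from (iii), hence with weight $1$:
\[
G\le h(S|\Gamma,A)-\beta H(B|\Gamma,A)-(1-\beta)\log L-\beta h(Z)+\beta\Big[\varepsilon\Big(\frac{\sqrt N}\eta\Big)+\varepsilon\Big(\frac{\sqrt{\hat P}}L\Big)\Big]+\log\Big(1+\frac L{\sqrt Q}\Big).
\]
Given a value of $(\Gamma,A)$, $S$ has a density on an interval of length $L$, and $\hat T$ is a function of $B$. Apply Lemma~\ref{key} to the conditional law, with $\alpha=\beta$, $K=B$ and $t_B=\hat T$; its hypotheses hold for almost every value, because $H(B|\Gamma,A)$ and $E(S-\hat T)^2$ are finite. Averaging over $(\Gamma,A)$, the terms $(1-\beta)\log L$ cancel and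
\begin{equation}\label{Gbound}
G\le\lambda\hat P+\Lambda_\beta(\lambda)-\beta h(Z)+\beta\Big[\varepsilon\Big(\frac{\sqrt N}\eta\Big)+\varepsilon\Big(\frac{\sqrt{\hat P}}L\Big)\Big]+\log\Big(1+\frac L{\sqrt Q}\Big).
\end{equation}

\subsection*{Step 3: the limit}
Insert \eqref{Gbound} for $i=1,2$ in \eqref{split}, using $\alpha_1+\alpha_2=1$. The resulting bound on $\Phi$ does not depend on the auxiliaries, so it bounds $R^*$. Let $Q_{\min}\to\infty$ with $L$ fixed, so that the logarithms containing $L$ vanish. Then let $L\to\infty$, so that $\varepsilon(\sqrt{\hat P_i}/L)\to0$. This proves \eqref{convbound}. \qed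

\begin{remark}
The proof uses the product form of the law in Step~1, in $I(U_1,U_2;A_2)=I(U_2;A_2)$ and in removing user~2 from $Y$. It uses strong interference twice: to make $h(Y|A_2)-h(S_1)$ negligible, and in (iii). The power constraint enters the bound only through $E(S-\hat T)^2\le\hat P$ and through the bound on $\|Y-LA_2+\theta_2\|$; the latter has no effect in the limit.
\end{remark}

\section{Matching the two bounds}\label{sec:match}
In Proposition~\ref{conv} take $\eta=(P_1N)^{1/4}$ and let $N\to0$. Then $\hat P_i\to P_i$ and $\sqrt N/\eta=(N/P_1)^{1/4}\to0$, so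
\begin{equation}\label{upper}
\limsup_{N\to0}\big[\bar R(P_1,P_2,N)+h(Z)\big]\le\sum_{i=1}^2\big[\lambda_iP_i+\Lambda_{\alpha_i}(\lambda_i)\big]\quad\text{for all }\alpha\in(0,1),\ \lambda_1,\lambda_2>0.
\end{equation}

For the lower bound, note first that the maximum in $H_P(\Delta)$ is attained. If $\Delta\le\sqrt{12P}$, the uniform density is admissible and $H_P(\Delta)=\log\Delta$. Otherwise there is a $\lambda>0$ for which the truncated Gaussian on the cell has second moment exactly $P$, because by Lemma~\ref{tg} this moment is continuous in $\lambda$ and runs from $\Delta^2/12>P$ at $\lambda\to0$ to $0$ at $\lambda\to\infty$. Gibbs' inequality bounds every competitor by $\log m_\lambda(\Delta)+\lambda P$, the entropy of this truncated Gaussian. With the maximizing inputs, Proposition~\ref{ach} with $Q_{\min}\to\infty$ gives, for every $\Delta>0$,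
\begin{equation}\label{lower}
\liminf_{N\to0}\big[\bar R(P_1,P_2,N)+h(Z)\big]\ge H_{P_1}(\Delta)+H_{P_2}(\Delta)-\log\Delta ,
\end{equation}
as $R\ge0$ once $N$ is small and $Q_{\min}$ is large.

We now choose parameters for which \eqref{upper} and \eqref{lower} agree. Lemma~\ref{tg} shows how: if user $i$'s supremum $\Lambda_{\alpha_i}(\lambda_i)$ is attained at $\Delta_i$, then the truncated Gaussian on that cell has second moment $\alpha_i/(2\lambda_i)$. So power $P_i$ requires $\lambda_i=\alpha_i/(2P_i)$. The cells are then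
\[
\Delta_1(\alpha)=\rho^{-1}(1-\alpha)\sqrt{\frac{2P_1}\alpha},\qquad \Delta_2(\alpha)=\rho^{-1}(\alpha)\sqrt{\frac{2P_2}{1-\alpha}}.
\]
As $\alpha\to0$, Lemma~\ref{tg}(i) gives $\Delta_1(\alpha)\to\sqrt6\sqrt{2P_1}=\sqrt{12P_1}$, while $\Delta_2(\alpha)\to\infty$. As $\alpha\to1$ the roles are exchanged: $\Delta_1\to\infty$ and $\Delta_2\to\sqrt{12P_2}$. By continuity, $\Delta_1(\alpha)=\Delta_2(\alpha)=:\Delta$ for some $\alpha\in(0,1)$. Fix it.

\begin{proof}[Proof of Theorem~\ref{exact}]
Let $X_i$ have density $e^{-\lambda_ix^2}/m_{\lambda_i}(\Delta)$ on $[-\Delta/2,\Delta/2)$. Then $2\lambda_iE[X_i^2]=1-\rho(\sqrt{\lambda_i}\,\Delta)=\alpha_i$, so $E[X_i^2]=P_i$, and $h(X_i)=\log m_{\lambda_i}(\Delta)+\lambda_iP_i$. As $\sum_i(1-\alpha_i)=1$,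
\[
h(X_1)+h(X_2)-\log\Delta=\sum_i\big[\lambda_iP_i+\log m_{\lambda_i}(\Delta)-(1-\alpha_i)\log\Delta\big]=\sum_i\big[\lambda_iP_i+\Lambda_{\alpha_i}(\lambda_i)\big].
\]
The left side is at most $H_{P_1}(\Delta)+H_{P_2}(\Delta)-\log\Delta$, and the right side is that of \eqref{upper}. With \eqref{lower} for all cell lengths, the limit exists and equals the supremum defining $V(P_1,P_2)$, which is attained at this $\Delta$.

\emph{Equal powers.} By symmetry $\alpha=\frac12$ gives $\Delta_1=\Delta_2$, and $\lambda_1=\lambda_2=\frac1{4P}$. So Lemma~\ref{tg}(iv) gives $V=\frac12+2\Lambda_{1/2}\big(\frac1{4P}\big)=\frac12\log(2\pi eP)+\log\kappa$. The lower bound on $\bar R(P,N)$ is Theorem~\ref{disproof}. For the upper bound, use \eqref{convbound} with $\alpha=\frac12$, $\eta=(PN)^{1/4}$ and $\lambda_1=\lambda_2=1/(4\hat P)$, where $\hat P=\hat P_1=\hat P_2$. By Lemma~\ref{tg}(iv) with $p=\hat P$, the right side is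
\[
\tfrac12+2\Lambda_{1/2}\big(\tfrac1{4\hat P}\big)-\tfrac12\log(2\pi eN)+\varepsilon(\sqrt N/\eta)=\tfrac12\log\frac{\hat P}N+\log\kappa+\varepsilon(\nu^{1/4}),
\]
and $\sqrt{\hat P}=\sqrt{P+N}+\frac12(PN)^{1/4}=\sqrt P\,\big(\sqrt{1+\nu}+\frac12\nu^{1/4}\big)$.
\end{proof}

Corollary~\ref{answer} follows: the error terms depend only on $\nu=N/P$ and vanish as $\nu\to0$.

\section{Consequences}\label{sec:cons}

\paragraph{The remaining loss, without numerics.} That $\log\kappa<0$ can be seen directly. Let $P_1=P_2=P$ and let $\Delta$ be the optimal, finite cell. Since $H_P(\Delta)\le\log\Delta$, we have $V\le H_P(\Delta)$, and $H_P(\Delta)<\frac12\log(2\pi eP)$ because only the Gaussian density attains the latter value and it has unbounded support. In this sense the remaining loss comes from the finite common cell.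

\paragraph{The whole region.} For every $\tau>0$ there is $N_0$ such that for $N<N_0$ and all sufficiently large $\min(Q_1,Q_2)$ (depending on $N$), the region \eqref{region} contains the triangle
\[
R_1,R_2\ge0,\qquad R_1+R_2\le V(P_1,P_2)-\tfrac12\log(2\pi eN)-\tau,
\]
and is contained in the same triangle with $-\tau$ replaced by $+\tau$. The first claim is Proposition~\ref{ach} with the optimal cell and inputs, and the second is the upper bound in Theorem~\ref{exact}. In particular, up to $2\tau$ the optimal sum rate is reached with $R_2=0$, so asymptotically nothing is lost when user~2 only helps.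

\paragraph{Unequal powers.} Let $P_1\le P_2$. Relative to $\frac12\log(P_1/N)$ the asymptotic loss is $\frac12\log(2\pi eP_1)-V(P_1,P_2)$. It is strictly positive for every finite ratio $P_2/P_1$: at the optimal finite $\Delta$, $H_{P_2}(\Delta)\le\log\Delta$ gives $V\le H_{P_1}(\Delta)<\frac12\log(2\pi eP_1)$. It vanishes as $P_2/P_1\to\infty$. Indeed, by scaling we may fix $P_1$. For $\Delta=\sqrt{12P_2}$ and $X_2$ uniform, $H_{P_2}(\Delta)=\log\Delta$, so $V\ge H_{P_1}(\sqrt{12P_2})$. This tends to $\frac12\log(2\pi eP_1)$, because the truncated Gaussian with $\lambda=\frac1{2P_1}$ has second moment at most $P_1$ and entropy $\log m_\lambda(\Delta)+\lambda E[X^2]\to\frac12\log(2\pi P_1)+\frac12$ as $\Delta\to\infty$. A much stronger partner can afford a cell so long that the weaker user is hardly truncated.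

\begin{thebibliography}{1}
\bibitem{lattice} \emph{Lattice Strategies for the Dirty Multiple Access Channel}, \url{https://typeset.io/pdf/lattice-strategies-for-the-dirty-multiple-access-channel-1exvkp7a6e.pdf}.
\end{thebibliography}

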